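\title{Deciding the existence of contained rewritings for conjunctive queries with arithmetic comparisons}

\begin{abstract}
Given a conjunctive query with arithmetic comparisons over a dense order and finitely many views of the same kind, is there a finite union of such queries over the views that is contained in the query and is not always empty? We show that this problem is decidable and coNEXPTIME-complete. It is $\Sigma_3^p$-complete for views of bounded arity, and $\Pi_2^p$-complete if the head arity of the query is bounded as well, while the shortest rewriting may have exponentially many subgoals. The proof recasts the absence of a rewriting as the ability of an adversary to choose values for the hidden variables of the views, on arbitrarily large sets of view facts, without creating an answer to the query. Ramsey's theorem lets the adversary follow a rule that depends only on order types, and such a rule can be tested on a set of polynomially many points.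
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A view is a query whose answer is published while the database itself stays hidden. Someone who sees only the answers of the views may still be able to deduce some answers of another query $Q$. A contained rewriting is a query over the views all of whose answers are guaranteed to be answers of $Q$, whatever the hidden database is. The first question to ask about $Q$ and the views is whether such a rewriting exists at all, apart from those that never return anything. We answer it for conjunctive queries with arithmetic comparisons.

\subsection{Queries, views and rewritings}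

Values are rational numbers with their usual order; Section~\ref{sec:orders} transfers the decidability result and the upper bound to other dense orders. A \emph{fact} is an expression $p(\bar a)$, where $p$ is a predicate symbol and $\bar a$ is a tuple of rationals of the arity of $p$. A \emph{database} $D$ is a finite set of facts, and $\operatorname{adom}(D)$ is the set of rationals that occur in it.

A \emph{conjunctive query with arithmetic comparisons} (CQAC) is a rule
\[
q(\bar u)\leftarrow g_1,\dots,g_m,\ \beta \qquad (m\ge 1).
\]
The \emph{relational subgoals} $g_j$ are atoms $p(\bar w)$. The entries of the \emph{head} $\bar u$ and of the tuples $\bar w$ are variables or constants (rationals), with repetitions allowed. The part $\beta$ is a conjunction of \emph{comparisons} $x\mathrel{\diamond}y$ between variables and constants, with $\diamond\in\{<,\le,=,\ne,\ge,>\}$; we abbreviate $x<y,\ y<z$ to $x<y<z$. A CQAC without comparisons is a \emph{CQ}. All CQACs are \emph{safe}: every variable of the head and every variable of $\beta$ occurs in some relational subgoal. A \emph{match} of a CQAC $S$ in $D$ is an assignment $\theta$ of rationals to its variables, extended by the identity on constants, that satisfies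 $\beta$ and sends every $g_j$ to a fact of $D$. The \emph{answer} $S(D)$ is the set of tuples $\theta(\bar u)$ over all matches; for an empty head it is either $\emptyset$ or the set containing the empty tuple. A \emph{UCQAC} is a finite union of CQACs with heads of the same arity, and its answer is the union of the answers of its members. For queries of the same head arity, $S_1\sqsubseteq S_2$ means $S_1(D)\subseteq S_2(D)$ for every database $D$.

Let $Q$ be a CQAC and let $\mathcal V$ be a finite set of \emph{views}: each view is a single CQAC $v(\bar u)\leftarrow \mathit{body}_v,\beta_v$ with its own head predicate $v$. The variables of $\bar u$ are \emph{distinguished}; the other variables of the view are \emph{nondistinguished}, and we call them \emph{hidden}. We write $\mathcal V(D)$ for the set of view facts $v(\bar a)$ with $v\in\mathcal V$ and $\bar a\in v(D)$.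

A \emph{CQAC rewriting} of $Q$ using $\mathcal V$ is a safe CQAC $R$ whose relational subgoals use only view predicates and whose head has the arity of the head of $Q$. Its \emph{expansion} $R^{\mathit{exp}}$ replaces each subgoal by the body of its view, with the head of the view unified with the arguments of the subgoal and fresh names for the hidden variables; the comparisons of $R$ and of the views are kept. A match of $R^{\mathit{exp}}$ in $D$ thus consists of an assignment $\sigma$ satisfying the comparisons of $R$ and, for each subgoal $v(\bar w)$ of $R$, a match of the view $v$ in $D$ with head $\sigma(\bar w)$. Such matches exist exactly when $\sigma$ sends every subgoal of $R$ into $\mathcal V(D)$, so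
\begin{equation}\label{eq:exp}
R^{\mathit{exp}}(D)=R(\mathcal V(D))\qquad\text{for every database } D.
\end{equation}
This is the only property of expansions that we use. A union $R_1\cup\dots\cup R_n$ of CQAC rewritings is a \emph{contained rewriting} if $R_i^{\mathit{exp}}\sqsubseteq Q$ for every $i$. It is \emph{nontrivial} if $R_i(\mathcal V(D))\neq\emptyset$ for some $i$ and some $D$. Equivalently, the comparisons of some $R_i^{\mathit{exp}}$ are satisfiable: a satisfying assignment, applied to the relational subgoals of the expansion, produces such a $D$.

\medskip
\noindent\textbf{CQAC Contained Rewriting Existence Problem.} \emph{Given a CQAC $Q$ and a finite set $\mathcal V$ of CQAC views, is there a nontrivial contained UCQAC rewriting of $Q$ using $\mathcal V$?}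
\medskip

A rewriting may use arbitrary constants. Whether its head may contain constants is a matter of convention: \textbf{(a)} it may, or \textbf{(b)} it consists of variables only. All results below hold under both conventions unless one is named. Constants in the input are written as fractions of binary integers.

The problem was posed in \cite{views}. The following cases are known. (1) The problem is NP-complete when $Q$ and the views are CQs. (2) If, in addition, the views have no nondistinguished variables, a contained rewriting can be found in polynomial time if one exists. (3) The problem is NP-complete when the views have no nondistinguished variables. (4) The problem is in NEXPTIME when $Q$ and the views have only semi-interval comparisons, that is, comparisons $X\mathrel{\diamond}c$ with $c$ a constant and $\diamond\in\{<,\le\}$ (or only $\diamond\in\{>,\ge\}$). In the general case even decidability was left open.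

\subsection{Results}

Recall that NEXPTIME is nondeterministic time $2^{\mathrm{poly}(n)}$ and coNEXPTIME is the class of complements of its languages. A language is in $\Sigma_3^p$ (in $\Pi_2^p$) if membership can be written as $\exists\,\forall\,\exists$ (as $\forall\,\exists$) quantification over strings of polynomial length, followed by a polynomial-time test. Hardness refers to polynomial-time many-one reductions.

\begin{theorem}\label{thm:main}
The CQAC Contained Rewriting Existence Problem is decidable, and it is coNEXPTIME-complete. If a nontrivial contained rewriting exists, then one consisting of a single CQAC can be computed.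
\end{theorem}

In particular, the NEXPTIME bound of case (4) does not extend to the general problem unless $\mathrm{NEXPTIME}=\mathrm{coNEXPTIME}$.

\begin{theorem}\label{thm:bounded}
If the arities of the views are bounded by a constant $\ge 1$, the problem is $\Sigma_3^p$-complete, with hardness already for one unary view. If moreover the head arity of $Q$ is bounded by a constant, the problem is $\Pi_2^p$-complete.
\end{theorem}

\begin{theorem}\label{thm:size}
There are instances of size polynomial in $n$ that have nontrivial contained rewritings, but in which every nontrivial CQAC member of a contained rewriting has at least $2^n-2$ relational subgoals.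
\end{theorem}

The last result says that, for existence, nothing is gained by a richer monotone rewriting language. A \emph{view instance} is a finite set of facts over the view predicates. Let $h$ be the head arity of $Q$. A \emph{nontrivial monotone sound rewriting} is a map $\Phi$ from view instances to sets of $h$-tuples such that $I\subseteq I'$ implies $\Phi(I)\subseteq\Phi(I')$, such that $\Phi(\mathcal V(D))\subseteq Q(D)$ for all $D$, and such that $\Phi(\mathcal V(D_0))\ne\emptyset$ for some $D_0$.

\begin{theorem}\label{thm:monotone}
Under convention (a), a nontrivial contained CQAC rewriting exists if and only if a nontrivial monotone sound rewriting exists.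
\end{theorem}

\subsection{Two examples and the idea of the proof}

A given rewriting mentions finitely many view facts, but nothing in the problem bounds their number. Without comparisons the number $m$ of subgoals of $Q$ is the natural bound (Remark~\ref{rem:cq}). With comparisons it fails at once.

\begin{example}\label{ex:three}
Take the view $v(X)\leftarrow r(X,Z)$ and the query
\[
q()\leftarrow r(X,Z),\ r(Y,W),\ X\neq Y,\ Z\ne Y .
\]
The rewriting $q()\leftarrow v(X_1),v(X_2),v(X_3),\ X_1<X_2<X_3$ is contained in $Q$. Indeed, if it has a match in $\mathcal V(D)$, then $D$ contains facts $r(a_i,z_i)$ with $a_1<a_2<a_3$. The value $z_1$ differs from at least one of $a_2,a_3$, say from $a_j$, and $X=a_1$, $Z=z_1$, $Y=a_j$, $W=z_j$ is a match of $Q$. Two subgoals do not suffice. A nontrivial CQAC rewriting with at most two subgoals has a match in an instance $\{v(a),v(b)\}$, possibly with $a=b$, and this instance is $\mathcal V(D)$ for $D=\{r(a,b),r(b,a)\}$. But $Q(D)=\emptyset$, because $X\neq Y$ forces $\{X,Y\}=\{a,b\}$ with $a\ne b$, and then $Z=Y$.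
\end{example}

The example is best read as a game. The rewriting demands some view facts, an adversary chooses the hidden values $z_i$, and the rewriting is contained if every choice creates a match of $Q$. Which match appears depends on the choice, and this allows a hidden value to act as a color.

\begin{example}\label{ex:triangle}
Take the view $v(X,Y)\leftarrow r(X,Y,Z),\ \mathit{Int}(0,1),\ \mathit{Int}(1,2),\ 0\le Z<2$ and the query
\begin{multline*}
q()\leftarrow r(X_1,X_2,Z_1),\ r(X_2,X_3,Z_2),\ r(X_1,X_3,Z_3),\ \mathit{Int}(L,U),\\
X_1<X_2<X_3,\quad L\le Z_i<U\ (i=1,2,3).
\end{multline*}
The hidden value $z$ of a fact $v(a,b)$ gives the pair $a<b$ the color $\lfloor z\rfloor\in\{0,1\}$, and a triangle of color $j$ yields a match with $(L,U)=(j,j+1)$. Every $2$-coloring of the pairs of six points has a monochromatic triangle, so the rewriting with the fifteen subgoals $v(X_i,X_j)$, $1\le i<j\le 6$, and the comparisons $X_1<\dots<X_6$ is contained in $Q$.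
\end{example}

No rewriting exists when the adversary can color arbitrarily large families of tuples while avoiding a fixed finite pattern. This has the shape of a tiling problem and suggests undecidability. What is missing is a successor relation. In a dense order, two increasing tuples of the same length that lie between the same two constants cannot be told apart by comparisons, and the rewriting may demand view facts on all of them. Ramsey's theorem then forces the adversary's hand: if he survives on a huge set of points, he survives on a large subset on which he treats all tuples of the same order type alike. Such a \emph{uniform} strategy is a finite rule about order types. It can be applied to any finite set of points, and it can be tested on a set of polynomial size. Rigid structure survives only among tuples of constants. There are exponentially many of these, and all our lower bounds are encoded on them.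

Section~\ref{sec:avoid} makes the game precise, Section~\ref{sec:uniform} reduces it to uniform strategies, Section~\ref{sec:upper} derives the algorithm and the upper bounds, and Section~\ref{sec:lower} proves the lower bounds.

\section{Order automorphisms, invariance and monotonicity}\label{sec:prelim}

An \emph{automorphism} is an increasing bijection $\pi\colon\mathbb Q\to\mathbb Q$; it acts on tuples, facts and databases entrywise. ``Fixing'' a set means fixing it pointwise. Density of the order and the absence of endpoints enter through two facts.
\begin{itemize}
\item[(O1)] Every order isomorphism between finite subsets of $\mathbb Q$ extends to an automorphism. (Interpolate linearly between consecutive points and use translations outside.)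
\item[(O2)] If $L$ is a finite linear order that contains a set $B\subset\mathbb Q$ as a suborder, then $L$ has an order embedding into $\mathbb Q$ that is the identity on $B$. (Each of the $|B|+1$ open intervals of $\mathbb Q\setminus B$ is infinite, so it has room for the elements of $L\setminus B$ that fall into the corresponding gap.)
\end{itemize}
Over the integers (O1) fails, and so does the principle that only order types matter: the view $v(X,Y)\leftarrow r(X,Y,Z),\ X<Z<Y$ can return $(0,2)$ but not $(0,1)$.

Every CQAC $S$ has the following three properties.
\begin{itemize}
\item \emph{Monotonicity.} If $D\subseteq D'$ then $S(D)\subseteq S(D')$, since a match in $D$ is a match in $D'$.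
\item \emph{Invariance.} If an automorphism $\pi$ fixes the constants of $S$, then $S(\pi D)=\pi S(D)$, since $\theta\mapsto\pi\circ\theta$ is a bijection from the matches in $D$ to the matches in $\pi D$.
\item \emph{Range restriction.} By safety, a match in $D$ takes its values in $\operatorname{adom}(D)$. So every entry of a tuple of $S(D)$ lies in $\operatorname{adom}(D)$ or is a constant of $S$, and $S(D)$ is finite.
\end{itemize}
Allowing infinite databases would change neither containment nor nontriviality: a match uses finitely many facts, so an answer on an infinite database is an answer on a finite part of it, and monotonicity does the rest.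

For the whole paper, $C$ is the finite set of constants of $Q$ and $\mathcal V$, $h$ is the head arity of $Q$, $m\ge1$ is the number of relational subgoals of $Q$, and $k\ge1$ is an upper bound on the arities of the views.

\section{Avoidable tuples}\label{sec:avoid}

We now define the game. Since more view facts only help the rewriting, we let it choose a finite set $A$ of values and demand \emph{all} view facts over $A$ that can hold at all.

\begin{definition}\label{def:witness}
Let $F=v(\bar a)$ be a view fact, where $v(\bar u)\leftarrow \mathit{body}_v,\beta_v$ is its view, also written $v_F$. A \emph{witness} for $F$ is an assignment of rationals to the variables of $v$ that maps $\bar u$ to $\bar a$ and satisfies $\beta_v$, and $F$ is \emph{consistent} if it has a witness. We write $\arg(F)$ for the set of entries of $\bar a$, and $\arg(I)=\bigcup_{F\in I}\arg(F)$. For finite $A\subset\mathbb Q$, let $I_A$ be the finite set of all consistent facts with arguments in $A$. A \emph{witness choice} on $A$ is a family $f=(f_F)_{F\in I_A}$ in which $f_F$ is a witness for $F$, and its database is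
\[
D_f=\bigcup_{F\in I_A} f_F(\mathit{body}_{v_F}).
\]
\end{definition}

The fact $F$ dictates the values of the distinguished variables, so only the hidden values of a witness are free. A match of $v$ with head $\bar a$ is a witness for $v(\bar a)$, so every fact of every $\mathcal V(D)$ is consistent. The databases $D_f$ are the minimal ways of making $I_A$ true:
\begin{itemize}
\item[(W1)] $\mathcal V(D_f)\supseteq I_A$ for every witness choice $f$ on $A$, since $f_F$ is a match of $v_F$ in $D_f$;
\item[(W2)] if $\mathcal V(D)\supseteq I_A$, then $D\supseteq D_f$ for some witness choice $f$ on $A$: let $f_F$ be a match of $v_F$ in $D$ that produces $F$.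
\end{itemize}

\begin{definition}\label{def:avoid}
For $t=(t_1,\dots,t_h)\in\mathbb Q^h$ let $P_t=C\cup\{t_1,\dots,t_h\}$. A witness choice $f$ \emph{avoids} $t$ if $t\notin Q(D_f)$. For finite $A\supseteq P_t$, the tuple $t$ is \emph{avoidable on $A$} if some witness choice on $A$ avoids it, and \emph{unavoidable on $A$} otherwise. Let $E$ be the set of rationals that occur in some consistent fact. The tuple $t$ is \emph{admissible} if all $t_i$ lie in $E\cup C$ under convention (a), and if all $t_i$ lie in $E$ under convention (b).
\end{definition}

The set $P_t$ holds the points that every order-preserving map in the proof must fix: $C$ so that $Q$ and $\mathcal V$ are invariant, and the $t_i$ so that the answer $t$ is not moved. Admissible tuples are those that the head of a rewriting can be made to produce. If $t$ is avoidable on $A$ and $P_t\subseteq A'\subseteq A$, then $t$ is avoidable on $A'$: restricting $f$ to $I_{A'}$ shrinks $D_f$, and $Q$ is monotone. Equivalently, unavoidability persists when the set grows.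

All these notions are invariant under an automorphism $\sigma$ fixing $C$. If $f_F$ is a witness for $F$, then $\sigma\circ f_F$ is a witness for $\sigma F$. Hence $\sigma$ preserves consistency, $\sigma E=E$ and $\sigma I_A=I_{\sigma A}$. A witness choice $f$ on $A$ yields the witness choice $\sigma f$ on $\sigma A$ with $(\sigma f)_{\sigma F}=\sigma\circ f_F$ and $D_{\sigma f}=\sigma D_f$, and $f$ avoids $t$ if and only if $\sigma f$ avoids $\sigma t$.

The next lemma isolates what soundness and monotonicity alone imply.

\begin{lemma}\label{lem:forced}
Let $D_0$ be a database, $I_0\subseteq\mathcal V(D_0)$ and $t\in\mathbb Q^h$. Suppose that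
\begin{equation}\label{eq:forced}
t\in Q(D)\quad\text{for every database } D \text{ with } \mathcal V(D)\supseteq I_0 .
\end{equation}
Then every entry of $t$ lies in $C\cup\arg(I_0)\subseteq C\cup E$, and $t$ is unavoidable on $P_t\cup\arg(I_0)$.
\end{lemma}

\begin{proof}
The set $I_0$ is finite and consists of consistent facts, so $\arg(I_0)\subseteq E$. Suppose that an entry $d$ of $t$ is not in the finite set $G=C\cup\arg(I_0)$. We move $D_0$ off $d$ without disturbing $G$. Let $J$ be the open interval of $\mathbb Q\setminus G$ that contains $d$, and pick $d'\in J\setminus\operatorname{adom}(D_0)$. By (O1) there is an automorphism $\pi$ fixing $G$ with $\pi(d')=d$. Then $d\notin\operatorname{adom}(\pi D_0)$, because $\pi^{-1}(d)=d'\notin \operatorname{adom}(D_0)$. By invariance $\mathcal V(\pi D_0)=\pi\mathcal V(D_0)\supseteq\pi I_0=I_0$, so $t\in Q(\pi D_0)$ by \eqref{eq:forced}. Range restriction, which is where the safety of $Q$ is used, gives $d\in\operatorname{adom}(\pi D_0)\cup C$, a contradiction.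

Let $A=P_t\cup\arg(I_0)$. For every witness choice $f$ on $A$ we have $\mathcal V(D_f)\supseteq I_A\supseteq I_0$ by (W1), so $t\in Q(D_f)$ by \eqref{eq:forced}.
\end{proof}

In the other direction we must turn an unavoidable tuple into a rewriting. The facts of $I_A$ become subgoals, and the comparisons record the order type of their arguments over $C$. For finite $A\supseteq P_t$ with $I_A\ne\emptyset$ put $A^\circ=\arg(I_A)$, take a variable $X_a$ for each $a\in A^\circ$, and let $R_{A,t}$ be the following CQAC. Its subgoals are the facts of $I_A$ with each argument $a$ replaced by $X_a$. Its comparisons are $X_a<X_b$ for $a<b$ in $A^\circ$ and, for $a\in A^\circ$ and $c\in C$, the one of $X_a<c$, $X_a=c$, $X_a>c$ that $a$ satisfies. Its head has $X_{t_i}$ in position $i$ if $t_i\in A^\circ$, and the constant $t_i$ otherwise. Every variable occurs in a subgoal, so $R_{A,t}$ is safe.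

\begin{lemma}\label{lem:RA}
Let $t$ be admissible and unavoidable on a finite set $A\supseteq P_t$, and suppose that every $t_i\in E$ occurs in a fact of $I_A$. Then $I_A\neq\emptyset$, and $R_{A,t}$ is a nontrivial contained rewriting, under the convention in force, whose constants lie in $C$.
\end{lemma}

\begin{proof}
If $I_A$ were empty, the empty witness choice would have $D_f=\emptyset$, and $Q(\emptyset)=\emptyset$ because $m\ge1$; so $t$ would be avoidable. If the head contains the constant $t_i$, then $t_i\notin A^\circ$, so $t_i\notin E$ by hypothesis, and admissibility says that convention (a) is in force and $t_i\in C$. A witness choice $f$ on $A$ exists since all facts of $I_A$ are consistent, and $X_a\mapsto a$ is a match of $R_{A,t}$ in $\mathcal V(D_f)\supseteq I_A$. So $R_{A,t}$ is nontrivial.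

For containment let $\mu$ be a match of $R_{A,t}$ in $\mathcal V(D)$ with head $s$. The comparisons of $R_{A,t}$ say that the map $a\mapsto\mu(X_a)$, $c\mapsto c$ is well defined on $A^\circ\cup C$ and strictly increasing. By (O1) it extends to an automorphism $\pi$, which fixes $C$. We have $s=\pi t$: if $t_i\in A^\circ$ then $s_i=\mu(X_{t_i})=\pi(t_i)$, and otherwise $s_i=t_i\in C$. The match $\mu$ sends the subgoals onto $\pi I_A$, so $\pi I_A\subseteq\mathcal V(D)$ and, by invariance, $I_A\subseteq\mathcal V(\pi^{-1}D)$. By (W2), $\pi^{-1}D\supseteq D_f$ for some witness choice $f$ on $A$. Since $t$ is unavoidable on $A$, we get $t\in Q(D_f)\subseteq Q(\pi^{-1}D)=\pi^{-1}Q(D)$, that is, $s\in Q(D)$. By \eqref{eq:exp}, $R_{A,t}^{\mathit{exp}}\sqsubseteq Q$.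
\end{proof}

\begin{proposition}\label{prop:game}
The following are equivalent.
\begin{itemize}
\item[(i)] A nontrivial contained UCQAC rewriting exists.
\item[(ii)] A nontrivial contained rewriting exists that consists of a single CQAC with constants in $C$.
\item[(iii)] Some admissible $t$ is unavoidable on some finite $A\supseteq P_t$.
\end{itemize}
\end{proposition}

\begin{proof}
(ii) implies (i) by definition. Assume (i). Let $R$ be a member of the union with a match $\sigma$ in some $\mathcal V(D_0)$, let $I_0\subseteq\mathcal V(D_0)$ be the image under $\sigma$ of the subgoals of $R$, and let $t$ be the image of the head. If $\mathcal V(D)\supseteq I_0$, then $\sigma$ is a match of $R$ in $\mathcal V(D)$, so $t\in R(\mathcal V(D))=R^{\mathit{exp}}(D)\subseteq Q(D)$. Thus \eqref{eq:forced} holds, and Lemma~\ref{lem:forced} shows that $t$ is unavoidable on $P_t\cup\arg(I_0)$ and admissible under convention (a). Under convention (b) each head position of $R$ is a variable, which occurs in a subgoal by safety, so $t_i\in\arg(I_0)\subseteq E$. This proves (iii).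

Assume (iii). For each $t_i\in E$ add to $A$ the arguments of a consistent fact containing $t_i$. The tuple $t$ stays unavoidable, and Lemma~\ref{lem:RA} gives (ii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:monotone}]
If $R$ is a nontrivial contained CQAC rewriting, then $\Phi(I)=R(I)$ is monotone, sound by \eqref{eq:exp}, and nontrivial. Conversely, let $t\in\Phi(\mathcal V(D_0))$ and $I_0=\mathcal V(D_0)$. If $\mathcal V(D)\supseteq I_0$, then $t\in\Phi(I_0)\subseteq\Phi(\mathcal V(D))\subseteq Q(D)$, which is \eqref{eq:forced}. By Lemma~\ref{lem:forced}, $t$ is admissible under convention (a) and unavoidable on $P_t\cup\arg(I_0)$, and Proposition~\ref{prop:game} applies.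
\end{proof}

Convention (a) is needed here. For $Q\colon q(Y)\leftarrow s(Y),\ Y=5$ and the view $v(X)\leftarrow r(X),\ s(Y),\ X<0,\ Y=5$, the rewriting $q(5)\leftarrow v(X)$ is contained and nontrivial. Under convention (b) a rewriting returns only arguments of $v$-facts, which are negative, while the only possible answer of $Q$ is $5$.

\begin{remark}\label{rem:cq}
Suppose that $Q$ and the views are CQs. Then the adversary has a best move: the choice $f^0$ that gives the hidden variables pairwise distinct values outside $A$. If $t\in Q(D_{f^0})$, a match uses atoms coming from at most $m$ facts $F_1,\dots,F_m\in I_A$. Let $D$ be any database with $F_1,\dots,F_m\in\mathcal V(D)$, through matches $f_{F_j}$. The map that fixes $A$ and sends $f^0_{F_j}(y)$ to $f_{F_j}(y)$ carries the match of $Q$ to a match in $D$ with head $t$, as there are no comparisons to preserve. So $m$ facts already force $t$ in the sense of \eqref{eq:forced}. With comparisons there is no best move; in Example~\ref{ex:three} the choice $f^0$ loses on two points, where another choice wins.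
\end{remark}

\section{Uniform witness choices}\label{sec:uniform}

For a given $A$ avoidability is a finite condition, because only the relative order of the hidden values matters (Lemma~\ref{lem:normal} below). The difficulty in Proposition~\ref{prop:game}(iii) is the quantifier over all finite $A$. We remove it by normalizing the adversary.

\subsection{The smallest case}\label{sub:small}

Take the single view $v(X)\leftarrow r(X,Z)$ and a query with empty head and no constants, so that $P_t=\emptyset$ and $k=1$. A witness choice on $A=\{a_1<\dots<a_n\}$ is a family of values $z_a$, $a\in A$. Call it uniform if each of the following four comparisons has the same outcome ($<$, $=$ or $>$) in all its instances: $z_a$ against $a$; and, for $a<b$, $z_a$ against $b$, $z_b$ against $a$, and $z_a$ against $z_b$.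

For $n\ge3$ there are exactly nine uniform patterns. Write $z_i$ for $z_{a_i}$. The outcome $z_a=b$ for $a<b$ is impossible, since it gives $a_2=z_1=a_3$; the outcome $z_b=a$ gives $a_1=z_3=a_2$. If $z_a>b$ for $a<b$, then $z_1>a_2>a_1$, so $z_a>a$ for all $a$, and all $z_i$ lie above $a_n$. They are then increasing, constant or decreasing in $i$: three patterns. If $z_b<a$ for $a<b$, then $z_2<a_1<a_2$, so $z_a<a$ for all $a$, all $z_i$ lie below $a_1$, and there are three more patterns. In the remaining case $z_a<b$ and $z_b>a$ for $a<b$. Then $z_1<a_2<z_3$, so the $z_i$ increase, and the last free choice gives three patterns: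
\[
z_1<a_1<z_2<a_2<\cdots,\qquad z_i=a_i \text{ for all } i,\qquad a_1<z_1<a_2<z_2<\cdots .
\]

Each pattern is a rule that makes sense on every finite $B\subset\mathbb Q$. A match of $Q$ involves at most $m$ points of $B$ and their hidden values, and their relative order is the same as for any other points in the same pattern. So a pattern that avoids $Q$ on $\max(3,m)$ points avoids it on every $B$. Conversely, color each pair $a<b$ of a huge set by the relative order of $a,b,z_a,z_b$; on a monochromatic subset the choice is uniform. Hence a rewriting exists if and only if $Q$ has a match in all nine patterns on $\max(3,m)$ points. The query of Example~\ref{ex:three} does, since $z_a\neq b$ for $a\ne b$ in every pattern. The query $q()\leftarrow r(X,Z),r(Y,W),\ X<Y,\ Z\le W$ has no match in a decreasing pattern, so it has no nontrivial contained rewriting.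

Both numbers in $\max(3,m)$ matter. On two points the choice $z_1=a_2$, $z_2=a_2+1$ is uniform, but the rule ``$z_a=b$ whenever $a<b$'' cannot be realized on three points: it makes $z_1$ equal to two different values, a failure of transitivity. And the query $q()\leftarrow r(X_1,Z_1),\dots,r(X_m,Z_m),\ X_1<\dots<X_m$ is avoided by every choice on fewer than $m$ points and by none on $m$ points.

The general case has the same two steps. The new features are that a hidden value depends on up to $k$ points, and that the points of $P_t$ cut $\mathbb Q$ into intervals that must be handled separately.

\subsection{Grids, terms and uniformity}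

Fix $t\in\mathbb Q^h$, write $P=P_t$ and $r=|P|$, and let $J_0,\dots,J_r$ be the open intervals of $\mathbb Q\setminus P$ from left to right. An \emph{$n$-grid} is a set $A=P\cup A_0\cup\dots\cup A_r$ with $A_i\subset J_i$ and $|A_i|=n$. Any two $n$-grids are related by a unique order isomorphism, and it fixes $P$.

To compare witness choices at different places we need names for the values they assign. For finite $S$ with $P\subseteq S\subset\mathbb Q$ let
\[
\operatorname{Term}(S)=S\ \sqcup\ \{(F,y): F\in I_S,\ y \text{ a hidden variable of } v_F\}.
\]
The \emph{support} of a term is $\operatorname{supp}(a)=\{a\}\setminus P$ for $a\in S$ and $\operatorname{supp}(F,y)=\arg(F)\setminus P$. Supports have at most $k$ elements, and a term belongs to $\operatorname{Term}(S')$, for $S'\supseteq P$, exactly when its support is contained in $S'$. A witness choice $f$ on $S$ gives each term a value: $\operatorname{val}_f(a)=a$ and $\operatorname{val}_f(F,y)=f_F(y)$. For $F\in I_S$ and a variable $x$ of $v_F$ let $\tau_F(x)\in\operatorname{Term}(S)$ be the argument of $F$ dictated for $x$ if $x$ is distinguished, and $(F,x)$ if $x$ is hidden. Then $f_F(x)=\operatorname{val}_f(\tau_F(x))$.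

Let $\pi\colon S\to S'$ be an order isomorphism fixing $P$, with $P\subseteq S,S'$. It maps $S\cap J_i$ onto $S'\cap J_i$. By (O1) it extends to an automorphism fixing $C$, so it preserves consistency of facts and induces a bijection $\operatorname{Term}(S)\to\operatorname{Term}(S')$ by $a\mapsto\pi(a)$, $(F,y)\mapsto(\pi F,y)$. This bijection satisfies $\operatorname{supp}(\pi s)=\pi(\operatorname{supp}(s))$ and $\pi\tau_F(x)=\tau_{\pi F}(x)$, and it is compatible with restriction and composition of isomorphisms.

\begin{definition}\label{def:uniform}
A witness choice $f$ on $A\supseteq P$ is \emph{uniform} if for all $S,S'$ with $P\subseteq S,S'\subseteq A$, every order isomorphism $\pi\colon S\to S'$ fixing $P$, and all $s,s'\in\operatorname{Term}(S)$,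
\[
\operatorname{val}_f(s)\le\operatorname{val}_f(s')\iff\operatorname{val}_f(\pi s)\le\operatorname{val}_f(\pi s').
\]
\end{definition}

Restricting $\pi$, it suffices to check this for $S=P\cup\operatorname{supp}(s)\cup\operatorname{supp}(s')$, hence for $|S\setminus P|\le 2k$. For the view of Section~\ref{sub:small} this is the notion used there. Uniformity is invariant: if $\sigma$ is an automorphism fixing $C$, then $\operatorname{val}_{\sigma f}(\sigma s)=\sigma(\operatorname{val}_f(s))$, where $\sigma$ acts on terms by the same formulas, and conjugation by $\sigma$ matches the isomorphisms fixing $P_t$ with those fixing $P_{\sigma t}$. So $f$ is uniform on $A$ if and only if $\sigma f$ is uniform on $\sigma A$.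

\subsection{From large grids to uniform choices}

For a set $X$ let $[X]^d$ be the set of its $d$-element subsets. Ramsey's theorem states that for all $d,n,c$ there is an $N$ such that every coloring of $[X]^d$ with $c$ colors, where $|X|\ge N$, is constant on $[Y]^d$ for some $Y\subseteq X$ with $|Y|=n$. The least such $N$ is computable, by testing $N=1,2,\dots$ exhaustively. A homogeneous subset of the whole grid could lie inside one interval $J_i$, while we need many points in every interval. So we use the product form.

\begin{lemma}[Product Ramsey theorem]\label{lem:product}
For all $\ell,d,n,c$ there is a computable $N\ge n$ such that, whenever $|X_1|,\dots,|X_\ell|\ge N$ and $[X_1]^d\times\dots\times[X_\ell]^d$ is colored with $c$ colors, there are $Y_i\subseteq X_i$ with $|Y_i|=n$ such that the coloring is constant on $[Y_1]^d\times\dots\times[Y_\ell]^d$.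
\end{lemma}

\begin{proof}
Induction on $\ell$; the case $\ell=1$ is Ramsey's theorem. For $\ell>1$ let $N_1$ be the bound for $1,d,n,c$, let $c'=c^{\binom{N_1}{d}}$, let $N_2$ be the bound for $\ell-1,d,n,c'$, and put $N=\max(N_1,N_2)$. Shrink $X_\ell$ to $N_1$ elements. Color each element of $[X_1]^d\times\dots\times[X_{\ell-1}]^d$ by the function $[X_\ell]^d\to\{1,\dots,c\}$ that it induces; there are at most $c'$ such functions. By induction there are $Y_1,\dots,Y_{\ell-1}$ on which this function is always the same function $\phi$. Ramsey's theorem gives $Y_\ell\subseteq X_\ell$ of size $n$ with $\phi$ constant on $[Y_\ell]^d$.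
\end{proof}

\begin{lemma}\label{lem:ramsey}
For every $n$ there is a computable $N\ge n$ such that, if $t$ is avoidable on an $N$-grid, then some $n$-grid contained in it carries a uniform witness choice avoiding $t$.
\end{lemma}

\begin{proof}
Let $d=2k$ and fix a $d$-grid $S^*$. Let $N$ be given by Lemma~\ref{lem:product} for $\ell=r+1$, $d$, target size $n+d$ and $c=2^{|\operatorname{Term}(S^*)|^2}$. Let $f$ avoid $t$ on an $N$-grid $A=P\cup A_0\cup\dots\cup A_r$. A tuple $(S_0,\dots,S_r)$ with $S_i\in[A_i]^d$ determines the $d$-grid $S=P\cup\bigcup_iS_i$; let $\iota_S\colon S^*\to S$ be the order isomorphism. Color the tuple by the binary relation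
\[
\{(s,s'):\operatorname{val}_f(\iota_Ss)\le\operatorname{val}_f(\iota_Ss')\}
\]
on $\operatorname{Term}(S^*)$. There are at most $c$ colors, so we obtain $Y_i\subseteq A_i$ with $|Y_i|=n+d$ such that all $d$-grids inside $P\cup\bigcup_iY_i$ have the same color.

The coloring compares only sets with exactly $d$ points in each interval, whereas uniformity concerns sets with at most $d$ points in total. We reserve $d$ points per interval for padding. Let $A_i'$ be $Y_i$ without its $d$ smallest elements and $A'=P\cup\bigcup_iA'_i$, an $n$-grid. The restriction of $f$ to $I_{A'}$ avoids $t$ by monotonicity. To see that it is uniform, let $P\subseteq S,S'\subseteq A'$ with $|S\setminus P|\le d$, and let $\pi\colon S\to S'$ be an order isomorphism fixing $P$. Put $e_i=|S\cap J_i|=|S'\cap J_i|\le d$, and let $Z_i$ consist of the $d-e_i$ smallest elements of $Y_i$; they lie in $J_i$ below all of $A'_i$. Then $S^+=S\cup\bigcup_iZ_i$ and $S'^+=S'\cup\bigcup_iZ_i$ are $d$-grids inside $P\cup\bigcup_iY_i$, and extending $\pi$ by the identity on the $Z_i$ gives an order isomorphism $\pi^+\colon S^+\to S'^+$. Order isomorphisms between finite linear orders are unique, so $\pi^+=\iota_{S'^+}\circ\iota_{S^+}^{-1}$. Since $S^+$ and $S'^+$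 have the same color, for $s,s'\in\operatorname{Term}(S^+)$ and $u=\iota_{S^+}^{-1}s$, $u'=\iota_{S^+}^{-1}s'$ we have
\[
\operatorname{val}_f(s)\le\operatorname{val}_f(s')\iff \operatorname{val}_f(\iota_{S'^+}u)\le\operatorname{val}_f(\iota_{S'^+}u')\iff\operatorname{val}_f(\pi^+s)\le\operatorname{val}_f(\pi^+s').
\]
For $s,s'\in\operatorname{Term}(S)$ this is the required equivalence.
\end{proof}

\subsection{From a uniform choice to all finite sets}

A uniform choice tells us how to compare any two terms, by looking at a copy of their supports in the grid. To apply this rule to a larger set $B$ we must check that the comparisons fit together into a linear order, which involves three terms at a time, and that no match of $Q$ appears, which involves $m$ facts at a time. Put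
\[
M=\max(3k,\,km).
\]

\begin{lemma}\label{lem:extend}
If some $M$-grid $A$ carries a uniform witness choice $f$ avoiding $t$, then $t$ is avoidable on every finite $B\supseteq P$.
\end{lemma}

\begin{proof}
Write $\operatorname{val}$ for $\operatorname{val}_f$. Call $S$ \emph{small} if $P\subseteq S\subseteq B$ and $|S\setminus P|\le M$, and call an order embedding $\pi\colon S\to A$ fixing $P$ a \emph{chart} on $S$. Every small $S$ has a chart, because $|S\cap J_i|\le M=|A\cap J_i|$. A chart is an isomorphism onto $\pi(S)$, so it maps $\operatorname{Term}(S)$ into $\operatorname{Term}(A)$.

\emph{A preorder on $\operatorname{Term}(B)$.} For $s,s'\in\operatorname{Term}(B)$ take a chart $\pi$ on the small set $S_0=P\cup\operatorname{supp}(s)\cup\operatorname{supp}(s')$, and define $s\preceq s'$ to mean $\operatorname{val}(\pi s)\le\operatorname{val}(\pi s')$. This does not depend on the chart: for charts $\pi_1,\pi_2$ on $S_0$ the map $\pi_2\pi_1^{-1}\colon\pi_1(S_0)\to\pi_2(S_0)$ is an order isomorphism fixing $P$ between subsets of $A$, it sends $\pi_1s,\pi_1s'$ to $\pi_2s,\pi_2s'$, and $f$ is uniform. A chart on a small set $S\supseteq S_0$ restricts to a chart on $S_0$, hence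
\begin{equation}\label{eq:chart}
s\preceq s'\iff\operatorname{val}(\pi s)\le\operatorname{val}(\pi s')\quad\text{for every chart $\pi$ on a small $S$ and all } s,s'\in\operatorname{Term}(S).
\end{equation}
The relation $\preceq$ is reflexive and total because $\le$ is. It is transitive: three terms have joint support of size at most $3k\le M$, so one chart serves all three pairs in \eqref{eq:chart}. For $a,b\in B$ we have $a\preceq b$ if and only if $\pi(a)\le\pi(b)$, that is, $a\le b$. Identifying $s$ and $s'$ when $s\preceq s'\preceq s$ therefore gives a finite linear order that contains $B$ as a suborder. By (O2) there is a map $\operatorname{val}'\colon\operatorname{Term}(B)\to\mathbb Q$ that is the identity on $B$ and satisfies $s\preceq s'\iff\operatorname{val}'(s)\le\operatorname{val}'(s')$. For $F\in I_B$ define the assignment $f'_F(x)=\operatorname{val}'(\tau_F(x))$; it gives the distinguished variables the values dictated by $F$.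

\emph{Locally, $f'$ is a copy of $f$.} Let $\pi$ be a chart on a small set $S$. We claim that some automorphism $\rho$ fixing $P$ satisfies
\begin{equation}\label{eq:rho}
\rho\circ f'_F=f_{\pi F}\qquad\text{for all }F\in I_S .
\end{equation}
By \eqref{eq:chart}, $\operatorname{val}'(s)\le\operatorname{val}'(s')$ if and only if $\operatorname{val}(\pi s)\le\operatorname{val}(\pi s')$, for $s,s'\in\operatorname{Term}(S)$. So $\operatorname{val}'(s)\mapsto\operatorname{val}(\pi s)$ is a well-defined, strictly increasing map between finite sets, and it sends $p=\operatorname{val}'(p)$ to $\operatorname{val}(\pi p)=p$ for $p\in P$. Extend it to an automorphism $\rho$ by (O1). For a variable $x$ of $v_F$ we get $\rho(f'_F(x))=\operatorname{val}(\pi\tau_F(x))=\operatorname{val}(\tau_{\pi F}(x))=f_{\pi F}(x)$.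

\emph{$f'$ is a witness choice on $B$.} Let $F\in I_B$ and apply the claim to $S=P\cup\arg(F)$. The assignment $f_{\pi F}$ satisfies $\beta_{v_F}$, and $\rho^{-1}$ is an automorphism fixing the constants of $\beta_{v_F}$. So $f'_F=\rho^{-1}\circ f_{\pi F}$ satisfies $\beta_{v_F}$.

\emph{$f'$ avoids $t$.} Suppose that $\theta$ is a match of $Q$ in $D_{f'}$ with head $t$. For each subgoal $g_j$ of $Q$ choose $F_j\in I_B$ and an atom $\alpha_j$ of $\mathit{body}_{v_{F_j}}$ with $\theta(g_j)=f'_{F_j}(\alpha_j)$. Let $D'=\{\theta(g_1),\dots,\theta(g_m)\}$, so that $t\in Q(D')$. The set $S=P\cup\bigcup_j\arg(F_j)$ has $|S\setminus P|\le km\le M$, so it is small. Take a chart $\pi$ on $S$ and $\rho$ as in \eqref{eq:rho}. Since $\rho$ fixes the constants in $\alpha_j$, we have $\rho(f'_{F_j}(\alpha_j))=f_{\pi F_j}(\alpha_j)\in D_f$, so $\rho D'\subseteq D_f$. Since $\rho$ fixes $C$ and the entries of $t$, invariance and monotonicity give $t=\rho t\in\rho Q(D')=Q(\rho D')\subseteq Q(D_f)$. This contradicts the choice of $f$.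
\end{proof}

\begin{theorem}\label{thm:criterion}
No nontrivial contained UCQAC rewriting exists if and only if for every admissible $t$ some $M$-grid over $P_t$ carries a uniform witness choice avoiding $t$.
\end{theorem}

\begin{proof}
By Proposition~\ref{prop:game}, no rewriting exists if and only if every admissible $t$ is avoidable on every finite $A\supseteq P_t$. Fix $t$. If $t$ is avoidable on every such $A$, it is avoidable on an $N$-grid with $N$ from Lemma~\ref{lem:ramsey} for $n=M$, and that lemma gives the uniform choice. The converse is Lemma~\ref{lem:extend}.
\end{proof}

The Ramsey number $N$ proves the criterion but does not appear in it. In Example~\ref{ex:triangle}, let $f$ be uniform on a grid $A$ with at least three points in an interval $J$. For $a<b$ and $a'<b'$ in $A\cap J$, the isomorphism $P\cup\{a,b\}\to P\cup\{a',b'\}$ sends the term $(v(a,b),Z)$ to $(v(a',b'),Z)$ and fixes the term $1\in P$. So the two hidden values are both $\ge1$ or both $<1$, all pairs in $A\cap J$ have the same color, and three points already produce a match.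

\section{The algorithm and the upper bounds}\label{sec:upper}

Theorem~\ref{thm:criterion} still quantifies over infinitely many tuples, grids and witness choices. Invariance makes each of these ranges finite. Below, ``polynomial'' and ``exponential'' (meaning $2^{\mathrm{poly}}$) refer to the length of the input $(Q,\mathcal V)$, and we take $k=\max(1,\text{largest view arity})$.

\begin{lemma}\label{lem:sat}
Satisfiability over $\mathbb Q$ of a conjunction of comparisons is decidable in polynomial time.
\end{lemma}

\begin{proof}
Form a directed graph on the variables and constants. Each comparison $x\le y$ or $x<y$ (and $y\ge x$ or $y>x$) gives an edge $x\to y$, called strict in the case of $<$; each $x=y$ gives edges in both directions; each pair of constants $c<c'$ gives a strict edge $c\to c'$. We claim that the conjunction is satisfiable if and only if no strict edge and no comparison $x\ne y$ has both ends in the same strongly connected component. A solution is nondecreasing along edges, hence constant on components, so the condition is necessary. Conversely, order the components linearly so that every edge between different components goes upward. Distinct constants lie in distinct components, in their true order,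 so by (O2) the components receive distinct, increasing rational values such that each constant keeps its own value. Edges between components then hold strictly, comparisons inside a component are of the form $\le$, $\ge$ or $=$ and hold with equality, and each $x\ne y$ joins components with different values.
\end{proof}

A fact $v(\bar a)$ is consistent if and only if $\beta_v\wedge\bigwedge_j u_j=a_j$ is satisfiable, and $d\in E$ if and only if $\beta_v\wedge u_j=d$ is satisfiable for some view $v$ and head position $j$. So consistency and admissibility are decidable in polynomial time.

For a finite nonempty $A\supseteq P_t$ let $T$ be the number of terms $(F,y)$ in $\operatorname{Term}(A)$. Let $A^+$ consist of $A$ and $T$ further points in each open interval of $\mathbb Q\setminus A$: the points $a+j(b-a)/(T+1)$ between consecutive $a<b$, and $\min A-j$ and $\max A+j$ outside, for $1\le j\le T$.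

\begin{lemma}\label{lem:normal}
For every witness choice $f$ on $A$ there is a witness choice $g$ on $A$ with all values in $A^+$ such that $g$ avoids $t$ if $f$ does and $g$ is uniform if $f$ is.
\end{lemma}

\begin{proof}
At most $T$ values of $f$ lie outside $A$. In each interval of $\mathbb Q\setminus A$ map them increasingly into the $T$ points of $A^+$ in that interval, fix $A$, and extend to an automorphism $\sigma$ by (O1). Then $g=\sigma f$ is a witness choice on $\sigma A=A$ with values in $A^+$, and $\sigma t=t$; avoidance and uniformity are invariant.
\end{proof}

\emph{Finitely many tuples and one grid for each.} Let $K$ consist of $C$ and $h$ rationals of polynomial length in each open interval of $\mathbb Q\setminus C$. Any $t\in\mathbb Q^h$ has at most $h$ entries in each interval, so by (O1) an automorphism fixing $C$ moves $t$ into $K^h$. For $t\in K^h$ fix an $M$-grid $A_t$ over $P_t$ with entries of polynomial length, computed in polynomial time. Any other $M$-grid over $P_t$ is mapped to $A_t$ by an automorphism fixing $P_t$. By invariance, Theorem~\ref{thm:criterion} and Lemma~\ref{lem:normal}, \emph{no} rewriting exists if and only if for every admissible $t\in K^h$ there is an assignment $f$ of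 values in $A_t^+$ to the terms $(F,y)\in\operatorname{Term}(A_t)$ such that
\begin{itemize}
\item[(c1)] $f_F$ satisfies $\beta_{v_F}$ for every $F\in I_{A_t}$, so that $f$ is a witness choice;
\item[(c2)] $f$ is uniform;
\item[(c3)] no assignment $\theta$ of values in $A_t^+$ to the variables of $Q$ is a match in $D_f$ with head $t$.
\end{itemize}
In (c3) values in $A_t^+$ suffice, because matches take values in $\operatorname{adom}(D_f)\subseteq A_t^+$.

\emph{Sizes.} With $r=|P_t|\le|C|+h$ we have $|A_t|=r+(r+1)M$, which is polynomial. Next, $|I_{A_t}|\le|\mathcal V|\cdot|A_t|^k$, and each fact contributes polynomially many terms and atoms, so $|\operatorname{Term}(A_t)|$, $|A_t^+|$ and $|D_f|$ are at most $|A_t|^k$ times a polynomial. The elements of $A_t^+$ have polynomial length, since $\log T$ is polynomial. The set $I_{A_t}$ is computed by testing each candidate fact for consistency. Condition (c1) is a direct evaluation. For (c2), run over all quadruples of terms $s,s',u,u'$. If the sets $P_t\cup\operatorname{supp}(s)\cup\operatorname{supp}(s')$ and $P_t\cup\operatorname{supp}(u)\cup\operatorname{supp}(u')$ have the same size and the unique order isomorphism between them fixes $P_t$ and sends $s,s'$ to $u,u'$,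 check that $\operatorname{val}_f(s)\le\operatorname{val}_f(s')$ if and only if $\operatorname{val}_f(u)\le\operatorname{val}_f(u')$. So (c1), (c2) and the test of a single $\theta$ in (c3) take time polynomial in $|A_t|^k$ and the input length.

\begin{proof}[Proof of Theorem~\ref{thm:main}: decidability, upper bound, computing a rewriting]
The set $K^h$ is at most exponential, and each $f$ has exponential length. A nondeterministic machine guesses one $f$ for each admissible $t\in K^h$ and checks (c1) and (c2) in exponential time. It checks (c3) by trying all $|A_t^+|^{\nu}$ assignments, where $\nu$ is the number of variables of $Q$; an exponential to a polynomial power is exponential. So nonexistence is in NEXPTIME, and the problem is decidable and in coNEXPTIME.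

Suppose that a rewriting exists. By exhaustive search find an admissible $t\in K^h$ for which no $f$ satisfies (c1)--(c3). Then no $M$-grid over $P_t$ carries a uniform witness choice avoiding $t$. Compute $N\ge M$ from Lemma~\ref{lem:ramsey} for $n=M$ and take any $N$-grid $A$; by that lemma $t$ is unavoidable on $A$. Each $t_i\in E$ occurs in a fact of $I_A$. Indeed, a consistent fact containing $t_i$ has at most $k\le N$ arguments outside $P_t$, so an automorphism fixing $P_t$ moves them into $A$, and the image is a consistent fact that still contains $t_i$. By Lemma~\ref{lem:RA} the CQAC $R_{A,t}$, which is computable from $A$ and $t$, is a nontrivial contained rewriting.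
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}: upper bounds]
If the view arities are bounded by a constant, then $|A_t|^k$ is polynomial, so $f$ has polynomial length and the tests above run in polynomial time. A rewriting exists if and only if
\[
\exists t\in K^h\ \forall f\ \exists\theta\ \ \psi(t,f,\theta),
\]
where $\psi$ says that $t$ is admissible and that (c1) fails, or (c2) fails, or $\theta$ is a match of $Q$ in $D_f$ with head $t$. This is a $\Sigma_3^p$ condition. If $h$ is bounded too, then $|K^h|$ is polynomial, and the condition is equivalent to $\forall (f_t)_{t\in K^h}\ \exists t\,\exists\theta\ \psi(t,f_t,\theta)$: if for each $t$ some $f_t$ defeats all $\theta$, these $f_t$ form a family that refutes the second condition, and conversely a refuting family supplies such an $f_t$ for each $t$. The family $(f_t)$ has polynomial length, so the condition is in $\Pi_2^p$.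
\end{proof}

\section{Lower bounds}\label{sec:lower}

The constructions share two devices. First, a view can carry a fixed table of facts over constants in its body. Every database in which the view fact holds contains the table, and in a database $D_f$ the relations of the table contain nothing else, unless another view writes to them. Second, as in Example~\ref{ex:triangle}, a hidden variable $Z$ confined to an interval $[0,c)$ lets the adversary choose the color $\lfloor Z\rfloor$, and the query reads the color from a table of unit intervals. Constants in relational atoms are a convenience; each can be replaced by a new variable and an equality comparison. In all instances $E=\mathbb Q$, so every tuple is admissible under both conventions.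

\subsection{Succinct 3-colorability}

In \emph{Succinct 3-Colorability} the input is a Boolean circuit $\Gamma$ with $2n$ inputs, and the question is whether there is a map $\chi\colon\{0,1\}^n\to\{0,1,2\}$ that is \emph{proper}, meaning that $\chi(x)\neq\chi(x')$ whenever $\Gamma(x,x')=1$. The problem is NEXPTIME-complete \cite{PY}. We may assume that $n\ge1$, that all gates are binary NAND gates, and that the output is a gate, since negation, conjunction, disjunction and the truth values are expressible by a constant number of NAND gates.

\begin{proof}[Proof of Theorem~\ref{thm:main}: hardness]
We reduce the complement of Succinct 3-Colorability to the problem. The views are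
\begin{align*}
g(W)\leftarrow{}& \mathit{One}(W),\ \mathit{Bit}(0),\ \mathit{Bit}(1),\ \mathit{Int}(0,1),\ \mathit{Int}(1,2),\ \mathit{Int}(2,3),\\
&\mathit{Nand}(0,0,1),\ \mathit{Nand}(0,1,1),\ \mathit{Nand}(1,0,1),\ \mathit{Nand}(1,1,0),\ W=1,\\
v(\bar X)\leftarrow{}& r(X_1,\dots,X_n,Z),\ 0\le Z<3 .
\end{align*}
Give each node $c$ of $\Gamma$ a variable $G_c$, where the variables of the input nodes are $X_1,\dots,X_n,X_1',\dots,X'_n$. The query looks for an edge whose ends have the same color:
\begin{align*}
q(W)\leftarrow{}&\mathit{One}(W),\ r(\bar X,Z),\ r(\bar X',Z'),\ \mathit{Bit}(X_i),\ \mathit{Bit}(X_i')\ \ (1\le i\le n),\\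
&\mathit{Nand}(G_a,G_b,G_c)\ \ (\text{for each gate $c$ with inputs $a,b$}),\ \mathit{One}(G_{\mathit{out}}),\\
&\mathit{Int}(L,U),\ L\le Z<U,\ L\le Z'<U .
\end{align*}
The instance is computed from $\Gamma$ in polynomial time. Here $C=\{0,1,2,3\}$, and the consistent facts are $g(1)$ and all $v(\bar a)$ with $\bar a\in\mathbb Q^n$. A witness choice on $A\supseteq C$ picks a value $z_{\bar a}\in[0,3)$ for each $\bar a\in A^n$, and $D_f$ consists of the facts $r(\bar a,z_{\bar a})$, the fact $\mathit{One}(1)$ and the tables in $g$.

Suppose that no proper $\chi$ exists. Let $t=(1)$ and $A=C=P_t$. For a witness choice $f$ on $A$, the map $\chi(x)=\lfloor z_x\rfloor$ on $\{0,1\}^n$ is not proper, so there are $x,x'$ with $\Gamma(x,x')=1$ and $z_x,z_{x'}\in[j,j+1)$ for some $j\in\{0,1,2\}$. Set $W=1$, $\bar X=x$, $\bar X'=x'$, $Z=z_x$, $Z'=z_{x'}$, $(L,U)=(j,j+1)$, and let $G_c$ be the value of gate $c$ on input $(x,x')$. This is a match with head $t$. So $t$ is unavoidable on $A$, and a rewriting exists by Proposition~\ref{prop:game}.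

Suppose that $\chi$ is proper. Given $t$ and a finite $A\supseteq P_t$, let $z_{\bar a}=\chi(\bar a)$ for $\bar a\in\{0,1\}^n$ and $z_{\bar a}=0$ otherwise. Consider a match of $Q$ in $D_f$. The $\mathit{Bit}$ atoms give $\bar X=x$ and $\bar X'=x'$ in $\{0,1\}^n$. The relation $\mathit{Nand}$ of $D_f$ is the graph of the NAND function, so by induction along the circuit each $G_c$ is the value of $c$ on $(x,x')$. The only $\mathit{One}$ fact is $\mathit{One}(1)$, so $\Gamma(x,x')=1$. The only $r$-facts starting with $x$ and $x'$ give $Z=\chi(x)$ and $Z'=\chi(x')$, and these integers lie in one interval $[j,j+1)$, so $\chi(x)=\chi(x')$. This contradicts properness. Hence $Q(D_f)=\emptyset$, every $t$ is avoidable on every $A$, and no rewriting exists.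
\end{proof}

\subsection{Quantified Boolean formulas}

With bounded view arity there are only polynomially many tuples of constants, and the three quantifiers of Section~\ref{sec:upper} become the whole difficulty: the answer tuple is chosen existentially, the hidden values universally, and the match existentially. Deciding the truth of $\exists w_1\cdots w_h\,\forall x_1\cdots x_l\,\exists y_1\cdots y_e\ \varphi$, for $\varphi$ a nonempty conjunction of clauses with three literals each, is $\Sigma_3^p$-complete, and the case $h=0$ is $\Pi_2^p$-complete.

\begin{proof}[Proof of Theorem~\ref{thm:bounded}: lower bounds]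
For each of the eight sign patterns $\sigma\in\{0,1\}^3$ of a clause let $\mathit{Cl}_\sigma$ be a ternary predicate, and let $\Delta$ be the table of the $8\cdot 7$ facts $\mathit{Cl}_\sigma(b_1,b_2,b_3)$ such that $(b_1,b_2,b_3)\in\{0,1\}^3$ satisfies a clause with signs $\sigma$. The single, unary view and the query are
\begin{align*}
g(S)\leftarrow{}&T(S),\ \mathit{Bit}(0),\ \mathit{Bit}(1),\ \mathit{Int}(0,1,0),\ \mathit{Int}(1,2,1),\ \Delta,\\
& B_i(Z_i),\ 0\le Z_i<2\ \ (1\le i\le l),\\
q(W_1,\dots,W_h)\leftarrow{}&\mathit{Bit}(W_i)\ \ (1\le i\le h),\quad \mathit{Bit}(Y_j)\ \ (1\le j\le e),\\
&B_i(Z_i),\ \mathit{Int}(L_i,U_i,X_i),\ L_i\le Z_i<U_i\ \ (1\le i\le l),\quad \Lambda,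
\end{align*}
where $\Lambda$ has, for each clause of $\varphi$ with signs $\sigma$, the atom $\mathit{Cl}_\sigma$ applied to the query variables among the $W_i,X_i,Y_j$ that correspond to its three propositional variables. Here $C=\{0,1,2\}$, and every $g(a)$ is consistent.

Suppose that the formula is true, with $w\in\{0,1\}^h$ for the outer quantifier. Let $t=w$ and $A=C=P_t$. For a witness choice $f$ on $A$, the witness of $g(0)$ puts the tables and facts $B_i(z_i)$ with $z_i\in[0,2)$ into $D_f$. Let $x_i=\lfloor z_i\rfloor$ and choose $y$ with $\varphi(w,x,y)$ true. Then $\bar W=w$, $\bar Y=y$, $Z_i=z_i$ and $(L_i,U_i,X_i)=(x_i,x_i+1,x_i)$ is a match with head $t$. So $t$ is unavoidable on $A$, and a rewriting exists.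

Suppose that the formula is false, and let $t\in\mathbb Q^h$ and a finite $A\supseteq P_t$ be given. If $t\notin\{0,1\}^h$, every witness choice avoids $t$, because $\mathit{Bit}(0)$ and $\mathit{Bit}(1)$ are the only $\mathit{Bit}$ facts of $D_f$. If $t=w\in\{0,1\}^h$, choose $x^*\in\{0,1\}^l$ such that $\varphi(w,x^*,y)$ is false for all $y$, and set $Z_i=x_i^*$ in the witnesses of all facts $g(a)$, $a\in A$. Then $B_i(x_i^*)$ is the only $B_i$ fact of $D_f$. In a match with head $w$ we have $Z_i=x_i^*$, and $L_i\le x_i^*<U_i$ selects the $\mathit{Int}$ fact whose last entry is $x_i^*$, so $X_i=x_i^*$. The values $y\in\{0,1\}^e$ of $\bar Y$ satisfy all atoms of $\Lambda$, so $\varphi(w,x^*,y)$ is true, a contradiction. Thus every $t$ is avoidable on every $A$, and by Proposition~\ref{prop:game} no rewriting exists.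

This proves $\Sigma_3^p$-hardness with one unary view. For $\Pi_2^p$-hardness take $h=0$, which gives an empty head, or $h=1$ with $w_1$ not occurring in $\varphi$.
\end{proof}

\subsection{Exponentially long rewritings}

A sequence that starts below $1$ and ends at or above $1$ crosses $1$ between two consecutive positions, but one can be sure of seeing the crossing only if no position is missing. We index the positions by $n$-bit numbers.

\begin{proof}[Proof of Theorem~\ref{thm:size}]
Let $n\ge1$. For $x=(x_0,\dots,x_{n-1})\in\{0,1\}^n$ let $\|x\|=\sum_ix_i2^i$. Let $\Sigma$ be the table $\mathit{Add}(0,0,0,0)$, $\mathit{Add}(0,1,1,0)$, $\mathit{Add}(1,0,1,0)$, $\mathit{Add}(1,1,0,1)$, whose columns are carry in, bit, new bit and carry out: $\mathit{Add}(c,b,b',c')\in\Sigma$ if and only if all four entries are bits and $b+c=b'+2c'$. The views and the query are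
\begin{align*}
v(\bar X)\leftarrow{}&r(X_0,\dots,X_{n-1},Z),\\
g(W)\leftarrow{}&\mathit{One}(W),\ \Sigma,\ r(0,\dots,0,0),\ r(1,\dots,1,1),\ W=1,\\
q(W)\leftarrow{}&\mathit{One}(W),\ r(\bar X,Z),\ r(\bar X',Z'),\ \mathit{Add}(C_i,X_i,X_i',C_{i+1})\ \ (0\le i<n),\\
&C_0=1,\ C_n=0,\ Z<1,\ 1\le Z' .
\end{align*}
The instance has size polynomial in $n$. The $\mathit{Add}$ atoms can be mapped into $\Sigma$ with $\bar X=x$, $\bar X'=x'$, $C_0=1$, $C_n=0$ if and only if $x,x'\in\{0,1\}^n$ and $\|x'\|=\|x\|+1$. In one direction, multiply $x_i+c_i=x_i'+2c_{i+1}$ by $2^i$ and sum to get $\|x\|+c_0=\|x'\|+2^nc_n$. In the other, the carries $c_{i+1}=c_ix_i$ of the schoolbook addition of $1$ determine new bits $x_i''$ with $\|x\|+1=\|x''\|+2^nc_n$, and $\|x\|+1=\|x'\|<2^n$ forces $c_n=0$ and $x''=x'$.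

\emph{A rewriting exists.} Let $R$ be $q(W)\leftarrow g(W),\ v(x)\ (x\in\{0,1\}^n)$. It is nontrivial on the database consisting of the body of $g$ with $W=1$ and the facts $r(x,0)$. Suppose that $R$ has a match in $\mathcal V(D)$. Then $W=1$, the database $D$ contains $\mathit{One}(1)$ and $\Sigma$, and for each position $i=\|x\|$ it contains a fact $r(x,z_i)$, where by $g(1)$ we may take $z_0=0$ and $z_{2^n-1}=1$. Let $j$ be the least position with $z_j\ge1$. Then $j\ge1$ and $z_{j-1}<1\le z_j$, and the positions $j-1$ and $j$ give a match of $Q$ in $D$ with $W=1$.

\emph{Every rewriting is long.} Let $R$ be a CQAC rewriting with $R^{\mathit{exp}}\sqsubseteq Q$ and a match $\sigma$ in some $\mathcal V(D_0)$, and let $I_0$ be the image of its subgoals under $\sigma$. Suppose that $v(x^*)\notin I_0$ for some $x^*\in\{0,1\}^n$ with $0<\|x^*\|<2^n-1$. Let $D$ consist of the body of $g$ with $W=1$ and, for each $v(\bar a)\in I_0$, the fact $r(\bar a,z)$, where $z=1$ if $\bar a\in\{0,1\}^n$ and $\|\bar a\|>\|x^*\|$, and $z=0$ otherwise. The only consistent $g$-fact is $g(1)$, so $\mathcal V(D)\supseteq I_0$, and $\sigma$ is a match of $R$ in $\mathcal V(D)$. Hence $Q(D)\neq\emptyset$. In $D$, every fact $r(x,z)$ with $x\in\{0,1\}^n$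 has $z=0$ if $\|x\|<\|x^*\|$ and $z=1$ if $\|x\|>\|x^*\|$, including the two facts from $g$, and there is none with $x=x^*$. The $\mathit{Add}$ facts of $D$ are those of $\Sigma$, so a match of $Q$ has $\|x'\|=\|x\|+1$, while $Z<1\le Z'$ gives $\|x\|<\|x^*\|<\|x'\|$. This is impossible. So $I_0$ contains all $2^n-2$ facts $v(x^*)$, and $R$ has at least $2^n-2$ subgoals.
\end{proof}

\section{Other dense orders}\label{sec:orders}

Let $T$ be a dense total order with at least two elements. Databases, queries and rewritings over $T$ are defined as before, with values and constants in $T$. An \emph{endpoint} of $T$ is a least or greatest element.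

\begin{proposition}\label{prop:orders}
Suppose that constants, including the endpoints of $T$ if there are any, can be compared effectively. Then the CQAC Contained Rewriting Existence Problem over $T$ is decidable. If the comparison takes polynomial time, the problem is in coNEXPTIME.
\end{proposition}

\begin{proof}
We first replace $T$ by an interval of $\mathbb Q$, and then simulate the interval inside $\mathbb Q$ by adding comparisons to the views.

\emph{From $T$ to an interval of $\mathbb Q$.} Let $K_0$ consist of the constants of $Q$ and $\mathcal V$ and the endpoints of $T$, and let $\kappa_0$ send the $i$th smallest element of $K_0$ to $i$. Let $T'\subseteq\mathbb Q$ be the interval that is closed below by $\kappa_0(\min T)$ if $T$ has a least element and unbounded below otherwise, and closed above by $\kappa_0(\max T)$ if $T$ has a greatest element and unbounded above otherwise. Then $T'$ is dense with at least two elements, and $\kappa_0$ matches the endpoints of $T$ with those of $T'$.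

Let $\kappa\colon K\to K'$ be an order isomorphism extending $\kappa_0$, between finite subsets of $T$ and $T'$. Then $\kappa$ extends to an order embedding of any finite $X\supseteq K$, $X\subset T$, into $T'$. It suffices to see that whenever an element of $X\setminus K$ lies in a gap of $K$, the corresponding gap of $K'$ in $T'$ is infinite. Between consecutive elements this holds by density. If an element lies below all of $K$, then $T$ has no least element, since it would belong to $K$; so $T'$ has none, and there are infinitely many elements below $K'$. The case of an element above all of $K$ is the mirror image, and for $K=\emptyset$ the gap is all of $T'$. The same argument extends $\kappa^{-1}$ to finite subsets of $T'$.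

Let $S$ be a CQAC with constants in $K$, let $S^\kappa$ be its translation by $\kappa$, let $D$ be a database over $T$, and let $\varepsilon$ extend $\kappa$ to $\operatorname{adom}(D)\cup K$. By range restriction, $\theta\mapsto\varepsilon\circ\theta$ is a bijection from the matches of $S$ in $D$ to those of $S^\kappa$ in $\varepsilon D$, so $S^\kappa(\varepsilon D)=\varepsilon S(D)$. Therefore a tuple in $S_1(D)\setminus S_2(D)$ gives a tuple in $S_1^\kappa(\varepsilon D)\setminus S_2^\kappa(\varepsilon D)$, and a nonempty answer gives a nonempty answer; the same holds from $T'$ to $T$. So containment and nontriviality are preserved by translation in both directions. Given a rewriting over $T$, extend $\kappa_0$ to its constants and translate it; given a rewriting over $T'$, do the same with $\kappa_0^{-1}$. We conclude that $(Q,\mathcal V)$ has a nontrivial contained rewriting over $T$ if and only if the translated instance has one over $T'$. The translation needs only the order of $K_0$. If $T$ has no endpoints, then $T'=\mathbb Q$ and Theorem~\ref{thm:main} applies.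

\emph{From an interval to $\mathbb Q$.} Now let $T\subset\mathbb Q$ be an interval with a least element $e$, or a greatest element $e'$, or both, and unbounded on a side without endpoint. Obtain $\mathcal V'$ from $\mathcal V$ by adding to each view, for each of its variables $X$, the comparison $e\le X$ if $e$ exists and $X\le e'$ if $e'$ exists; the view names are kept. The new views are safe. For a database $D$ over $\mathbb Q$ let $D|_T$ be the set of its facts with all entries in $T$. A match of a view of $\mathcal V'$ in $D$ takes values in $T$, and the constants of $\mathcal V$ lie in $T$, so the match uses only facts of $D|_T$. In $D|_T$ the added comparisons hold for every match by range restriction. Hence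
\begin{equation}\label{eq:restrict}
\mathcal V'(D)=\mathcal V'(D|_T)=\mathcal V(D|_T).
\end{equation}
We claim that $Q$ has a nontrivial contained rewriting using $\mathcal V$ over $T$ if and only if it has one using $\mathcal V'$ over $\mathbb Q$. Let $R$ be a nontrivial member of a contained rewriting using $\mathcal V$ over $T$. For $D$ over $\mathbb Q$, \eqref{eq:restrict} gives $R(\mathcal V'(D))=R(\mathcal V(D|_T))\subseteq Q(D|_T)\subseteq Q(D)$; and if $R(\mathcal V(D_0))\ne\emptyset$ with $D_0$ over $T$, then $R(\mathcal V'(D_0))$ is the same set. Conversely, if a rewriting using $\mathcal V'$ over $\mathbb Q$ exists, Proposition~\ref{prop:game} gives one consisting of a single CQAC $R$ whose constants are constants of $Q$ and $\mathcal V'$, so they lie in $T$. For $D$ over $T$ we have $D|_T=D$ and $R(\mathcal V(D))=R(\mathcal V'(D))\subseteq Q(D)$; and if $R(\mathcal V'(D_0))\neq\emptyset$, then $R(\mathcal V(D_0|_T))\ne\emptyset$, where $D_0|_T$ is a database over $T$.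

Both steps are effective, and they take polynomial time when comparison does. Theorem~\ref{thm:main} applied to $(Q,\mathcal V')$ completes the proof.
\end{proof}

\begin{thebibliography}{9}

\bibitem{views}
\emph{Information About Queries Obtained By A Set Of Views},
\texttt{https://techrep.csc.ncsu.edu/2005/TR-2005-14.pdf}.

\bibitem{PY}
Papadimitriou and Yannakakis, \emph{Inf.\ \& Control} 71 (1986).

\end{thebibliography}
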